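
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Fiberwise affine Anosov flows over a non-transitive base}


\begin{abstract}
We construct a non-transitive Anosov flow on a closed $3$-manifold $M$ and, for every $m\ge 1$, a fiberwise affine Anosov flow over it on a flat $\mathbb T^{4m}$-bundle, with stable and unstable dimensions $s=u=2m+1$. In particular $s=u=3$ occurs. The base is obtained by cutting a deformed geodesic-type flow along a torus and gluing it to its time reversal. The tori in the fibers come from a quaternion algebra, and they are glued by an integral matrix that makes two oscillating families of planes transverse. As a complement we show that with $\mathbb T^2$-fibers the base is, up to a finite cover and a time change, the suspension of an Anosov diffeomorphism. It follows that $s=u=2$ cannot occur over a non-transitive base.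
\end{abstract}

\section{Introduction}

\subsection{The question}
All manifolds are closed (compact, without boundary) and connected. A flow $\varphi^t$ on $M$ with generator $X$ is \emph{Anosov} if there is a continuous $D\varphi^t$-invariant splitting $TM=E^s\oplus \mathbb RX\oplus E^u$ with $X\neq 0$, such that $D\varphi^t$ uniformly exponentially contracts $E^s$ and uniformly exponentially expands $E^u$. It is \emph{transitive} if it has a dense orbit. Non-transitive Anosov flows exist: Franks and Williams constructed one on a closed $3$-manifold.

An \emph{affine torus bundle} $\mathbb T^d\to E\xrightarrow{\ \pi\ }M$, $d\ge 1$, is a fiber bundle with fiber $\mathbb T^d$ whose structure group consists of affine transformations of $\mathbb T^d$. Let $VE=\ker D\pi$ be its vertical bundle. A flow $\Phi^t$ on $E$ \emph{fibers over} $\varphi^t$ if $\pi\circ\Phi^t=\varphi^t\circ\pi$. Such a flow is \emph{fiberwise affine} if each map $\Phi^t:\pi^{-1}(x)\to\pi^{-1}(\varphi^tx)$ is affine. It is \emph{fiberwise Anosov} if there is a continuous $D\Phi^t$-invariant splitting $VE=V^s\oplus V^u$ with $V^s$ uniformly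 exponentially contracted and $V^u$ uniformly exponentially expanded. It is known that a fiberwise Anosov flow over an Anosov flow is an Anosov flow on $E$; we include a proof in Proposition~\ref{prop:total}. We write $s$ and $u$ for the dimensions of its stable and unstable bundles on $E$. A \emph{fiberwise affine Anosov flow} is a flow that is both fiberwise affine and fiberwise Anosov. The following question is posed in \cite{BBGH}.

\begin{question}\label{q}
Is there a non-transitive Anosov flow $\varphi^t:M\to M$ and a fiberwise affine Anosov flow $\Phi^t:E\to E$ fibering over it with $s=u\ge 3$?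
\end{question}

The vertical derivative of a fiberwise affine flow is determined by what the flow does on the first homology of the fibers, and there it acts by parallel transport of a flat bundle with holonomy in $GL(d,\mathbb Z)$. Fiberwise hyperbolicity therefore means that the products of integer matrices read along the orbits of the base are uniformly hyperbolic. The question is whether this forces the base to be transitive.

The simplest examples are suspensions. If $\mathfrak f$ is an Anosov diffeomorphism of $\Sigma$ and $A\in GL(d,\mathbb Z)$ is hyperbolic, then the suspension of $\mathfrak f\times A$ fibers over the suspension of $\mathfrak f$. Its base is transitive exactly when $\mathfrak f$ is. So to use suspensions one would need a non-transitive Anosov diffeomorphism. The lowest-dimensional case suggests that nothing better can be done. Over a $3$-manifold with a non-transitive flow the base contributes one stable and one unstable dimension, the smallest fiber is $\mathbb T^2$, and Theorem~\ref{thm:B} below shows that $\mathbb T^2$-fibers force the base to be a suspension up to a finite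 cover and a time change. One might therefore guess that the answer is no. This guess is wrong: $\mathbb T^4$-fibers leave enough room.

\begin{theorem}\label{thm:A}
There is a smooth non-transitive Anosov flow $\varphi^t$ on a closed connected $3$-manifold $M$ such that for every $m\ge 1$ there is an affine (in fact flat, with structure group in $GL(4m,\mathbb Z)$) bundle $\mathbb T^{4m}\to E\to M$ and a fiberwise affine Anosov flow $\Phi^t$ on $E$ fibering over $\varphi^t$, with $s=u=2m+1$. In particular $s=u=3$ occurs, and the answer to Question~\ref{q} is yes.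
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\Phi^t$ be a smooth fiberwise affine Anosov flow on an affine $\mathbb T^d$-bundle, fibering over an Anosov flow $\varphi^t:M\to M$.
\begin{enumerate}
\item[(a)] $d\ge 2$.
\item[(b)] If $d=2$, then the lift of $\varphi^t$ to some finite cover of $M$ has a global cross section, i.e.\ up to time change it is the suspension of an Anosov diffeomorphism. Hence an example with $d=2$ and non-transitive base exists if and only if a non-transitive Anosov diffeomorphism exists.
\item[(c)] If $\varphi^t$ is non-transitive, then $s=u=2$ is impossible.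
\end{enumerate}
\end{theorem}

Over a non-transitive base one always has $s,u\ge 2$ (see Section~\ref{sec:conseq}). Together with (c) and Theorem~\ref{thm:A} this shows that $3$ is the smallest common value $s=u$, and every odd value $s=u\ge 3$ occurs over one fixed base. Even values $s=u\ge 4$ are not decided here.

\subsection{The main idea, on a circle}\label{sec:idea}
We produce a non-transitive flow by cutting and pasting, as Franks and Williams do. Take an Anosov flow, deform it near a closed orbit so that this orbit becomes repelling (a DA modification), and remove a solid torus around it. The remaining manifold $N$ has a flow that enters through the boundary torus and never leaves. Glue $N$ to a copy of itself carrying the time-reversed flow. Every orbit crosses the gluing torus at most once, so no orbit is dense. Lemma~\ref{lem:glue} shows that hyperbolicity of the glued flow reduces to one condition on the torus: the bundle contracted in forward time, seen from one side, must be transverse to the bundle contracted in backward time, seen from the other. This condition has to be met twice, once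 in the tangent bundle of the base and once in the fibers.

In our example the torus has coordinates $\theta\in\mathbb R/2\pi\mathbb Z$ and $t\in\mathbb R/\ell\mathbb Z$, and the contracted direction, projected to the torus, is $\ker(\cos\theta\,d\theta-\sin\theta\,dt)$. It makes a full turn as $\theta$ does. If the two sides are glued with a quarter turn $\theta\mapsto\theta+\frac\pi2$, the two directions become perpendicular, and the base is fine.

Now look at the fibers, first in the smallest conceivable case of a rank-two bundle. Suppose the transport around the $t$-circle is $\mathrm{diag}(e^{\ell/2},e^{-\ell/2})$, as it will be up to multiplicity. The contracted line turns out to be spanned by $(1,y)$ with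
\[
y=\epsilon e^{-t}\sin\theta ,
\]
and after the quarter turn the line from the other side is spanned by $(1,y')$ with $y'=\epsilon e^{-t}\cos\theta$. We are free to insert a linear map in the fibers when we glue. To respect the flat structure it must be constant in flat coordinates and commute with the transport, so it is $\mathrm{diag}(b_1,b_2)$ with $b_1b_2\ne0$. The two lines then coincide whenever $b_2\sin\theta=b_1\cos\theta$, and this equation has a solution. The slope does not rotate; it oscillates, and two oscillating real numbers meet.

The cure is that $\sin\theta$ and $i\cos\theta$ never meet. Replace each of the two coordinates by a row vector in $\mathbb R^2$. The contracted bundle becomes $\{(z,yz):z\in\mathbb R^2\}$, and the maps commuting with the transport become $(z_1,z_2)\mapsto(z_1A_1,z_2A_2)$ with $A_1,A_2\in GL(2,\mathbb R)$. The image of the first bundle meets $\{(z',y'z')\}$ in a nonzero vector exactly when $yzA_2=y'zA_1$ for some $z\ne0$. Multiplying by $A_1^{-1}$ on the right turns this into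
\[
z\,(yJ-y')=0,\qquad J=A_2A_1^{-1}.
\]
If $J^2=-1$, multiply on the right by $yJ+y'$: the result is $-(y^2+y'^2)z=0$. Since $\sin\theta$ and $\cos\theta$ have no common zero, $z=0$ and the bundles are transverse.

It remains to realize such $A_1,A_2$ by an \emph{integral} automorphism of a lattice. We take the lattice to be an order in a quaternion algebra over $\mathbb Q$. The closed orbit corresponds to a unit of a real quadratic subfield $K$, the maps commuting with it include all $K$-linear maps, and an elementary $K$-linear shear does the job.

\subsection{Plan}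
Section~\ref{sec:cocycles} contains the lemmas on linear cocycles. Section~\ref{sec:arith} gives the arithmetic and Section~\ref{sec:DA} the deformed flow on $N$. The gluing and the proof of Theorem~\ref{thm:A} are in Section~\ref{sec:gluing}. Theorem~\ref{thm:B}, which is independent of Sections~\ref{sec:arith}--\ref{sec:gluing}, is proved in Section~\ref{sec:B}.

\section{Linear cocycles}\label{sec:cocycles}

A \emph{cocycle} over a flow $\varphi^t$ on a vector bundle $\mathcal W$ is a continuous family of linear isomorphisms $\Psi^t:\mathcal W_p\to\mathcal W_{\varphi^tp}$ with $\Psi^{t+t'}=\Psi^t\Psi^{t'}$. Bundles carry continuous norms; over a compact space any two are comparable, so exponential rates do not depend on the choice. A splitting $\mathcal W=\mathcal W^s\oplus\mathcal W^u$ is \emph{hyperbolic} if it is continuous, invariant, and for some $C,\lambda>0$ and all $t\ge0$ one has $\|\Psi^t\|\le Ce^{-\lambda t}$ on $\mathcal W^s$ and $\|\Psi^{-t}\|\le Ce^{-\lambda t}$ on $\mathcal W^u$.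

\subsection{Invariant complements}

\begin{lemma}\label{lem:compl}
Let $\Psi^t$ be a cocycle on a bundle $F$ over a flow $\varphi^t$ on a compact space, let $F_1\subset F$ be a continuous invariant subbundle, and let $\overline\Psi^t$ be the induced cocycle on $F/F_1$. Suppose that for some $C,\lambda>0$, at every point $p$ and for all $t\ge0$,
\[
\big\|\overline\Psi^t|_{(F/F_1)_p}\big\|\cdot\big\|(\Psi^t|_{(F_1)_p})^{-1}\big\|\le Ce^{-\lambda t}.
\]
Then there is a continuous invariant subbundle $F_2$ with $F=F_1\oplus F_2$. The projection $F_2\to F/F_1$ conjugates $\Psi^t|_{F_2}$ to $\overline\Psi^t$ and is bounded together with its inverse.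
\end{lemma}

\begin{proof}
Choose a continuous complement $F'$ of $F_1$. For $t\ge0$ write $\Psi^tk=A_tk+B_tk$ for $k\in F'$, with $A_tk\in F'$ and $B_tk\in F_1$, and let $P_t=\Psi^t|_{F_1}$. Since $F'\cong F/F_1$, after enlarging $C$ we have $\|A_t\|\,\|P_t^{-1}\|\le Ce^{-\lambda t}$. On the Banach space of continuous sections $L$ of $\mathrm{Hom}(F',F_1)$ put, for $t\ge0$,
\[
(\Theta_tL)_p=P_t^{-1}\big(L_{\varphi^tp}A_t-B_t\big).
\]
For $k\in F'_p$ and $l\in (F_1)_p$ we have $\Psi^t(k+l)=A_tk+(B_tk+P_tl)$. So the graph of $(\Theta_tL)_p$ is the preimage under $\Psi^t$ of the graph of $L_{\varphi^tp}$, and consequently $\Theta_t\Theta_{t'}=\Theta_{t+t'}$. Also $\|\Theta_tL-\Theta_tL'\|\le Ce^{-\lambda t}\|L-L'\|$, so $\Theta_{t_0}$ is a contraction for some $t_0$. Its unique fixed point $L$ is fixed by every $\Theta_t$, because $\Theta_{t_0}\Theta_tL=\Theta_t\Theta_{t_0}L=\Theta_tL$. The graph of $L$ is the desired $F_2$. The last assertion holds because $F_2\to F/F_1$ is an equivariant continuous isomorphism of bundles over a compact space.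
\end{proof}

\begin{proposition}\label{prop:mod}
Let $X\ne0$ generate $\varphi^t$ on a closed manifold $M$. If the cocycle induced by $D\varphi^t$ on $TM/\mathbb RX$ has a hyperbolic splitting $\mathcal W^s\oplus\mathcal W^u$, then $\varphi^t$ is Anosov, with $E^s\cong\mathcal W^s$ and $E^u\cong\mathcal W^u$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:compl} to the preimage $F$ of $\mathcal W^s$ in $TM$ with $F_1=\mathbb RX$. As $D\varphi^tX=X$ and $M$ is compact, $(D\varphi^t|_{\mathbb RX})^{-1}$ is bounded, and $F/F_1=\mathcal W^s$ is contracted. The resulting $F_2=E^s$ is invariant and exponentially contracted. Reversing time gives $E^u$, and $TM=E^s\oplus\mathbb RX\oplus E^u$.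
\end{proof}

\begin{proposition}\label{prop:total}
Let $\Phi^t$ be a fiberwise Anosov flow on $E$ fibering over an Anosov flow $\varphi^t$, and let $s_0=\dim E^s_\varphi$, $u_0=\dim E^u_\varphi$. Then $\Phi^t$ is Anosov on $E$, with
\[
s=s_0+\dim V^s,\qquad u=u_0+\dim V^u .
\]
\end{proposition}

\begin{proof}
The bundle $G^s=(D\pi)^{-1}(E^s_\varphi)\subset TE$ is invariant and contains $VE=V^s\oplus V^u$. In $F=G^s/V^s$ the invariant subbundle $F_1=VE/V^s\cong V^u$ is expanded, and $F/F_1\cong\pi^*E^s_\varphi$ is contracted. Let $F_2$ be the complement from Lemma~\ref{lem:compl}, and let $E^s_\Phi$ be its preimage in $G^s$. It is continuous and invariant, has rank $\dim V^s+s_0$, and $E^s_\Phi\cap VE=V^s$.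

It is exponentially contracted. Indeed both $V^s$ and $E^s_\Phi/V^s\cong F_2$ are, so with respect to a continuous complement of $V^s$ in $E^s_\Phi$ we have, for integers $n\ge1$,
\[
D\Phi^n=\begin{pmatrix}a_n&b_n\\0&d_n\end{pmatrix},\qquad \|a_n\|,\|d_n\|\le Ce^{-\lambda n},\qquad b_n=\sum_{k=0}^{n-1}a_{n-1-k}\,b_1\,d_k ,
\]
the entries being taken at the appropriate points. So $\|b_n\|\le C^2\|b_1\|\,n\,e^{-\lambda(n-1)}$, which decays exponentially. Non-integer times change the norms only by bounded factors.

Time reversal gives $E^u_\Phi$ of rank $\dim V^u+u_0$ with $E^u_\Phi\cap VE=V^u$. Let $\widehat X$ generate $\Phi^t$, and suppose $e^s+c\widehat X+e^u=0$ with $e^s\in E^s_\Phi$, $e^u\in E^u_\Phi$. Applying $D\pi$ gives $c=0$ and $D\pi(e^s)=D\pi(e^u)=0$. So $e^s\in V^s$ and $e^u\in V^u$, and both vanish. The ranks of the three summands add up to $\dim E$, so $TE=E^s_\Phi\oplus\mathbb R\widehat X\oplus E^u_\Phi$.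
\end{proof}

\subsection{Gluing}\label{sec:gluelemma}
Let $\varphi^t$ be a smooth flow on a closed manifold $M=N_1\cup N_2$, where $N_1,N_2$ are compact submanifolds with
\[
N_1\cap N_2=\partial N_1=\partial N_2=T .
\]
Assume that the generator is transverse to $T$ and points from $N_2$ into $N_1$. An orbit in $N_1$ could leave it only by crossing $T$ in the forbidden direction, so $\varphi^t(N_1)\subset N_1$ for $t\ge0$, and similarly $\varphi^t(N_2)\subset N_2$ for $t\le0$. If $p\in N_1$ and $t>0$, then $\varphi^tp\notin T$; otherwise $\varphi^{t-\eta}p\notin N_1$ for small $\eta>0$. Hence each orbit meets $T$ at most once.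

Let $\Psi^t$ be a cocycle over $\varphi^t$ on a bundle $\mathcal W\to M$. On each half we will know only one of the two bundles of a hyperbolic splitting. In $N_1$, where orbits stay forever in the future, we know the stable one; in $N_2$, where they stay forever in the past, the unstable one. The lemma says that transversality on $T$ is all that is missing.

\begin{lemma}\label{lem:glue}
Suppose there are $C,\lambda>0$ such that:
\begin{enumerate}
\item[(i)] over $N_1$ there is a continuous subbundle $S$, invariant under $\Psi^t$ for $t\ge0$, with $\|\Psi^tv\|\le Ce^{-\lambda t}\|v\|$ on $S$, and the quotient cocycle on $\mathcal W/S$ satisfies $\|\overline\Psi^tw\|\ge C^{-1}e^{\lambda t}\|w\|$ for $t\ge0$;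
\item[(ii)] over $N_2$ there is a continuous subbundle $U$ with the same properties for the time-reversed cocycle;
\item[(iii)] $\mathcal W|_T=S|_T\oplus U|_T$.
\end{enumerate}
Then $S$ and $U$ extend to continuous invariant subbundles over $M$, and $\mathcal W=S\oplus U$ is a hyperbolic splitting, with $S$ contracted and $U$ expanded.
\end{lemma}

\begin{proof}
To extend $U$ to $N_1$ we push it forward from $T$ by the flow; the issue is continuity at points whose backward orbit never reaches $T$. We obtain the extension as the fixed point of a graph transform.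

\emph{Set-up.} The complements of $S$ are the sections of an affine bundle, so the complement $U|_T$ of $S|_T$ extends to a continuous complement $S'$ of $S$ over $N_1$. With respect to $S\oplus S'$ write, for $t\ge0$,
\[
\Psi^t=\begin{pmatrix}\alpha_t&\beta_t\\0&\delta_t\end{pmatrix}.
\]
Since $S'\cong\mathcal W/S$, after enlarging $C$ we have $\|\alpha_t\|\le Ce^{-\lambda t}$ and $\|\delta_t^{-1}\|\le Ce^{-\lambda t}$.

\emph{The entrance time.} For $p\in N_1$ let $\tau(p)=\sup\{t\ge0:\varphi^{-t}p\in N_1\}\in[0,\infty]$. If $\tau(p)<\infty$ then $\varphi^{-\tau(p)}p\in T$. The function $\tau$ is continuous. First, $T\times[0,\infty)\to N_1$, $(q,t)\mapsto\varphi^tq$, is a local diffeomorphism, and it is injective because orbits meet $T$ at most once and, by the same argument, no orbit returns to $T$. So it is a diffeomorphism onto the open set $\{\tau<\infty\}$, and $\tau$ is the second component of its inverse. Second, if $\tau(p)=\infty$, then $\varphi^{-n}p\in N_1\setminus T=\operatorname{int}N_1$ for every $n$. Hence $\varphi^{-n}p'\in N_1$, that is, $\tau(p')\ge n$, for $p'$ near $p$.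

\emph{The graph transform.} Let $\mathcal L$ be the Banach space of continuous sections $L$ of $\mathrm{Hom}(S',S)$ over $N_1$ with $L|_T=0$. For $r\ge0$ and $p\in N_1$ put $\sigma=\min(r,\tau(p))$, $q=\varphi^{-\sigma}p$ and
\[
(\Gamma_rL)_p=(\alpha_\sigma L_q+\beta_\sigma)\,\delta_\sigma^{-1},\qquad\text{so that}\qquad \mathrm{graph}(\Gamma_rL)_p=\Psi^\sigma\,\mathrm{graph}(L_q).
\]
This is continuous in $p$ because $\sigma$ and $q$ are. On $T$ we have $\tau=0$, so $(\Gamma_rL)|_T=L|_T=0$. Hence $\Gamma_r:\mathcal L\to\mathcal L$.

These maps satisfy $\Gamma_r\Gamma_{r'}=\Gamma_{r+r'}$. If $\tau(p)\ge r$, then $\tau(\varphi^{-r}p)=\tau(p)-r$ and $r+\min(r',\tau(p)-r)=\min(r+r',\tau(p))$. If $\tau(p)<r$, both sides have graph $\Psi^{\tau(p)}S'_q$ with $q\in T$.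

Moreover $\|\Gamma_rL-\Gamma_rL'\|\le C^2e^{-2\lambda r}\|L-L'\|$. Where $\tau\ge r$ the difference is $\alpha_r(L-L')_q\delta_r^{-1}$, and where $\tau\le r$ it vanishes because $q\in T$. So $\Gamma_r$ is a contraction for large $r$. Its unique fixed point $L$ is fixed by all $\Gamma_{r'}$, since they commute with it.

\emph{Conclusion.} Put $U=\mathrm{graph}\,L$ over $N_1$. On $T$ this is $S'|_T$, the given $U|_T$, so $U$ is now a continuous bundle over $M$. For $p\in N_1$ and $r\ge0$ we have $\tau(\varphi^rp)\ge r$, so $\Gamma_rL=L$ says $U_{\varphi^rp}=\Psi^rU_p$. Together with (ii) this makes $U$ invariant. It is transverse to $S$ over $N_1$. By time reversal $S$ extends to a continuous invariant bundle over $M$, transverse to $U$ over $N_2$. Hence $\mathcal W=S\oplus U$.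

Over $N_1$ the projection $U\to\mathcal W/S$ is an isomorphism, bounded together with its inverse, so $\Psi^t|_U$ expands along orbit segments in $N_1$ by (i). Along segments in $N_2$ it expands by (ii). Every orbit segment consists of a segment in $N_2$ followed by one in $N_1$, either possibly empty. So $U$ is uniformly expanded. By time reversal $S$ is uniformly contracted.
\end{proof}

\section{A quaternion order and an integral twist}\label{sec:arith}

We need a cocompact discrete subgroup of $SL(2,\mathbb R)$ that acts on a lattice of rank four. The norm-one units of an order in a quaternion division algebra provide one.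

\subsection{The order}
Let $D$ be the quaternion algebra over $\mathbb Q$ with generators $i,j$ and relations $i^2=3$, $j^2=2$, $ij=-ji$. Let $K=\mathbb Q(i)\cong\mathbb Q(\sqrt3)$, with conjugation $\alpha\mapsto\bar\alpha$ and norm $N(\alpha)=\alpha\bar\alpha$. Then $D=K\oplus Kj$ and $j\alpha=\bar\alpha j$. For $\alpha\in K$ let $\alpha_1,\alpha_2\in\mathbb R$ be its images under $i\mapsto\sqrt3$ and $i\mapsto-\sqrt3$. The map
\begin{equation}\label{eq:embed}
D\hookrightarrow M_2(\mathbb R),\qquad \alpha+\beta j\mapsto\begin{pmatrix}\alpha_1&2\beta_1\\\beta_2&\alpha_2\end{pmatrix}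
\end{equation}
is an algebra homomorphism, because $i\mapsto\mathrm{diag}(\sqrt3,-\sqrt3)$ and $j\mapsto\begin{pmatrix}0&2\\1&0\end{pmatrix}$ satisfy the relations. The reduced norm is $\mathrm{nrd}(\alpha+\beta j)=(\alpha+\beta j)(\bar\alpha-\beta j)=N(\alpha)-2N(\beta)$, and it equals the determinant of the image.

\begin{lemma}\label{lem:div}
If $0\ne q\in D$, then $\mathrm{nrd}\,q\ne0$.
\end{lemma}

\begin{proof}
Let $q=\alpha+\beta j\ne 0$ with $N(\alpha)=2N(\beta)$. If $\beta=0$, then $N(\alpha)=0$ and $\alpha=0$, as $\sqrt3$ is irrational. So $\beta\ne0$ and $2=N(\alpha/\beta)$. Clearing denominators, $x^2-3y^2=2z^2$ for integers $x,y,z$, not all zero and without common factor. Since $2$ is not a square modulo $3$, we get $x\equiv z\equiv0\pmod 3$. Then $9\mid 3y^2$, so $3\mid y$, a contradiction.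
\end{proof}

Let $\mathcal O=\mathbb Z[i]\oplus\mathbb Z[i]j$. It is a subring, stable under the conjugation $\alpha+\beta j\mapsto\bar\alpha-\beta j$, and $\mathrm{nrd}(\mathcal O)\subset\mathbb Z$. Since $\alpha\mapsto(\alpha_1,\alpha_2)$ maps $\mathbb Z[i]$ onto a lattice in $\mathbb R^2$, \eqref{eq:embed} makes $\mathcal O$ a lattice in $M_2(\mathbb R)\cong\mathbb R^4$. Let $G=SL(2,\mathbb R)$ and
\[
\Gamma=\{q\in\mathcal O:\mathrm{nrd}\,q=1\}\subset G .
\]
This is a group, because the inverse of $q\in\Gamma$ is its conjugate, and it is discrete in $G$. Left multiplication by $\Gamma$ preserves $\mathcal O\cong\mathbb Z^4$.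

\begin{proposition}
$\Gamma\backslash G$ is compact.
\end{proposition}

\begin{proof}
Let $B\subset M_2(\mathbb R)$ be compact, convex and symmetric about $0$, with volume greater than $2^4\,\mathrm{covol}(\mathcal O)$. For $g\in G$, left multiplication by $g^{-1}$ on $M_2(\mathbb R)$ preserves volume, so Minkowski's theorem applied to the lattice $g^{-1}\mathcal O$ gives $0\ne\alpha\in\mathcal O$ with $g^{-1}\alpha\in B$. Then $\mathrm{nrd}\,\alpha=\det(g^{-1}\alpha)$ is an integer in a bounded set, and by Lemma~\ref{lem:div} it is not zero. (This is where the division property enters.)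

For each $n\ne0$ the set $\{\alpha\in\mathcal O:\mathrm{nrd}\,\alpha=n\}$ is a finite union of classes $\Gamma\alpha_k$. Indeed $\mathcal O\supset\mathcal O\alpha\supset\mathcal O\bar\alpha\alpha=n\mathcal O$, where $\bar\alpha$ is the quaternion conjugate, so only finitely many left ideals $\mathcal O\alpha$ occur. If $\mathcal O\alpha=\mathcal O\alpha'$ and the norms agree, then $\alpha'=q\alpha$ with $q\in\mathcal O$ and $\mathrm{nrd}\,q=1$.

So $\alpha=\gamma\alpha_k$ with $\gamma\in\Gamma$ and $\alpha_k$ in a finite set independent of $g$. Then $g^{-1}\gamma\in B\alpha_k^{-1}\cap G$, which is compact, and $\gamma^{-1}g$ lies in a fixed compact subset of $G$.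
\end{proof}

Put $a_t=\mathrm{diag}(e^{t/2},e^{-t/2})$. The element $2+i\in\Gamma$ maps to $\mathrm{diag}(2+\sqrt3,2-\sqrt3)$, so the discrete group $\Gamma\cap\{a_t:t\in\mathbb R\}$ is nontrivial. Hence it equals $\langle a_\ell\rangle$ for some $\ell>0$.

\subsection{The twist}
The element $a_\ell\in\Gamma$ is a diagonal matrix, so by \eqref{eq:embed} it comes from $K$. Left multiplication by it commutes with every endomorphism of $D$ as a left $K$-vector space. We take a shear that preserves $\mathcal O$:
\[
R:D\to D,\qquad R(\alpha+\beta j)=\alpha+(\alpha+\beta)j .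
\]
Its inverse is $\alpha+\beta j\mapsto\alpha+(\beta-\alpha)j$, so $R$ restricts to an automorphism of $\mathcal O$, and its linear extension, still denoted $R$, induces an automorphism of the torus $M_2(\mathbb R)/\mathcal O$.

In terms of the rows $v_1,v_2$ of $v\in M_2(\mathbb R)$, the map $R$ is
\begin{equation}\label{eq:R}
R\binom{v_1}{v_2}=\binom{v_1A_1}{v_2A_2},\qquad A_1=\begin{pmatrix}1&2\\0&1\end{pmatrix},\quad A_2=\begin{pmatrix}1&0\\1&1\end{pmatrix},
\end{equation}
because $(\alpha_1,2\beta_1)\mapsto(\alpha_1,2\alpha_1+2\beta_1)$ and $(\beta_2,\alpha_2)\mapsto(\alpha_2+\beta_2,\alpha_2)$. Both rows undergo the shear $\beta\mapsto\alpha+\beta$, but in \eqref{eq:embed} the first row lists the $\alpha$-coordinate first and the second row lists it last. So one matrix is upper and the other lower triangular. This is what we want: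
\begin{equation}\label{eq:J}
J:=A_2A_1^{-1}=\begin{pmatrix}1&0\\1&1\end{pmatrix}\begin{pmatrix}1&-2\\0&1\end{pmatrix}=\begin{pmatrix}1&-2\\1&-1\end{pmatrix},\qquad J^2=-1 .
\end{equation}
By \eqref{eq:R}, $R$ commutes with left multiplication by diagonal matrices, in particular by $a_\ell$.

\section{The deformed flow}\label{sec:DA}

Let $M_0=\Gamma\backslash G$, a closed connected $3$-manifold. Consider the left-invariant fields given by
\[
H=\begin{pmatrix}\frac12&0\\0&-\frac12\end{pmatrix},\quad P=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad Q=\begin{pmatrix}0&0\\1&0\end{pmatrix};\qquad [H,P]=P,\quad[H,Q]=-Q,\quad[P,Q]=2H .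
\]
The flow of $H$ is right multiplication by $a_t$. It contracts $P$ and expands $Q$. We add to $H$ a multiple $fP$ of the \emph{stable} field, supported near one closed orbit, so that this orbit becomes repelling. The reason for staying in the direction $P$ is that the plane field $\langle H,P\rangle$, and the corresponding bundle in the fibers, remain invariant whatever $f$ is. Only the rate of contraction along $P$ has to be controlled, and the two bundles keep explicit formulas on the boundary.

\subsection{A tube around a closed orbit}
We have
\[
a_te^{\eta Q}e^{xP}=\begin{pmatrix}e^{t/2}&e^{t/2}x\\e^{-t/2}\eta&e^{-t/2}(1+\eta x)\end{pmatrix},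
\]
so $(x,\eta,t)\mapsto a_te^{\eta Q}e^{xP}$ is a diffeomorphism from $\mathbb R^3$ onto $\{g\in G:g_{11}>0\}$. Left multiplication by $a_\ell$ is $t\mapsto t+\ell$. From $a_te^{\eta Q}e^{xP}a_\nu=a_{t+\nu}e^{e^\nu\eta Q}e^{e^{-\nu}xP}$ we read off
\begin{equation}\label{eq:HP}
H=\partial_t-x\,\partial_x+\eta\,\partial_\eta,\qquad P=\partial_x .
\end{equation}
The circle $\{x=\eta=0\}/\langle a_\ell\rangle$ embeds in $M_0$: if $\gamma\in\Gamma$ and $\gamma a_t=a_{t'}$, then $\gamma=a_{t'-t}\in\langle a_\ell\rangle$. A local diffeomorphism that is injective on a compact set is injective near it. So we can fix $r>0$ such that $\{|x|\le2r,\ |\eta|\le2r\}$, with $t\in\mathbb R/\ell\mathbb Z$, embeds in $M_0$. Let $\mathcal B=\{|x|\le r,\ |\eta|\le r\}$. In this section $r$ always denotes this radius.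

\subsection{The deformation}
Let $\epsilon_0=r/6$, and let $\phi:\mathbb R\to\mathbb R$ be smooth and odd with
\begin{itemize}
\item $\phi=2x$ on $[0,\epsilon_0]$, and $\phi'$ nonincreasing from $2$ to $0$ on $[\epsilon_0,1.1\epsilon_0]$;
\item $\phi\equiv\kappa$ on $[1.1\epsilon_0,3\epsilon_0]$, where then $\kappa\in(2\epsilon_0,2.2\epsilon_0)$;
\item $\phi$ nonincreasing to $0$ on $[3\epsilon_0,5\epsilon_0]$, and $\phi=0$ beyond.
\end{itemize}
Then $\phi(\kappa)=\kappa$, $\phi(x)>x$ on $(0,\kappa)$, $\phi'\le2$ everywhere, and $\phi'(x)\le0$ for $|x|\ge1.1\epsilon_0$. (On $[\epsilon_0,1.1\epsilon_0]$ we have $\phi\ge2\epsilon_0>x$, and on $[1.1\epsilon_0,\kappa)$ we have $\phi=\kappa>x$.)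

Let $c=re^{-5/4}$, and let $\chi:\mathbb R\to[0,1]$ be smooth and even, with $\chi=1$ for $|\eta|\le c$ and $\chi=0$ for $|\eta|\ge ce^{1/4}=r/e$. Put $f=\phi(x)\chi(\eta)$ on $\mathcal B$ and $f=0$ elsewhere; $f$ is smooth on $M_0$. Let $\psi^t$ be the flow of
\begin{equation}\label{eq:Y}
Y=H+fP,\qquad Y=\partial_t+(f-x)\partial_x+\eta\,\partial_\eta\ \text{ on }\mathcal B .
\end{equation}
Fix $0<\epsilon<\min(\epsilon_0,c)$. Where $x^2+\eta^2\le\epsilon^2$ we have $f=2x$ and $Y=\partial_t+x\partial_x+\eta\partial_\eta$. So $Y$ is transverse to the torus $T_0=\{x^2+\eta^2=\epsilon^2\}$ and points into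
\[
N:=M_0\setminus\{x^2+\eta^2<\epsilon^2\},
\]
and $\psi^t(N)\subset N$ for $t\ge0$. The manifold $N$ is compact. It is connected, because removing a circle does not disconnect a connected $3$-manifold. See Figure~\ref{fig:tube}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (-3,0.86) rectangle (3,1.10);
\fill[gray!20] (-3,-1.10) rectangle (3,-0.86);
\draw (-3,-3) rectangle (3,3);
\draw[dashed] (1.05,-0.86)--(1.05,0.86);
\draw[dashed] (-1.05,-0.86)--(-1.05,0.86);
\filldraw[fill=gray!60] (0,0) circle (0.3);
\fill (1.05,0) circle (1.6pt);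
\fill (-1.05,0) circle (1.6pt);
\draw[->,thick] (0.38,0)--(0.92,0);
\draw[->,thick] (-0.38,0)--(-0.92,0);
\draw[->,thick] (2.7,0)--(1.25,0);
\draw[->,thick] (-2.7,0)--(-1.25,0);
\draw[->,thick] (0,0.38)--(0,0.8);
\draw[->,thick] (0,-0.38)--(0,-0.8);
\draw[->,thick] (2.0,1.4)--(1.4,2.3);
\draw[->,thick] (-2.0,1.4)--(-1.4,2.3);
\draw[->,thick] (2.0,-1.4)--(1.4,-2.3);
\draw[->,thick] (-2.0,-1.4)--(-1.4,-2.3);
\node[right] at (3.05,0) {phase (1): $|\eta|\le c$};
\node[right] at (3.05,0.98) {phase (2): time $\le\frac14$};
\node[right] at (3.05,2.1) {phase (3): time $1$, $f=0$};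
\node[below] at (1.42,-0.05) {$\kappa$};
\node[below] at (-1.55,-0.05) {$-\kappa$};
\node[below] at (0,-3) {$x\in[-r,r]$};
\node[left] at (-3,0) {$\eta\in[-r,r]$};
\end{tikzpicture}
\caption{A cross section $t=\mathrm{const}$ of the tube $\mathcal B$, with $x$ horizontal and $\eta$ vertical. Arrows show the $(x,\eta)$-part of $Y$. The dark disk around the repelling orbit is removed. Orbits enter the tube through $|x|=r$ and leave through $|\eta|=r$. In the light strips the contraction along $P$ is not controlled, but on each visit an orbit spends time at most $\frac14$ there, followed by time $1$ in the region above or below, where $f=0$.}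
\label{fig:tube}
\end{figure}

\subsection{Contraction along the stable field}
The rate of expansion along $P$ will be $Pf-1$, where $Pf=\phi'(x)\chi(\eta)\le2$ in $\mathcal B$ and $Pf=0$ outside. On the removed orbit this rate is $+1$; on $N$ it is negative on average.

\begin{lemma}\label{lem:rate}
There is a constant $C$ with $\displaystyle\int_0^t(Pf-1)(\psi^\nu p)\,d\nu\le C-\frac t8$ for all $p\in N$ and $t\ge0$.
\end{lemma}

\begin{proof}
Call a time $\nu\geq 0$ \emph{bad} if $Pf(\psi^\nu p)>\frac12$. We bound the total bad time.

By \eqref{eq:Y}, in $\mathcal B$ we have $|\eta|'=|\eta|$, and $|x|'=-|x|$ where $|x|\ge5\epsilon_0$. The same equations hold just outside $\mathcal B$. So the orbit can leave $\mathcal B$ only through $|\eta|=r$, and at a positive time it can enter only through $|x|=r$. During a visit to $\mathcal B$, $|\eta|$ passes in order through some of three phases: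
\begin{enumerate}
\item[(1)] $|\eta|\le c$;
\item[(2)] $c\le|\eta|\le r/e$, of duration at most $\log e^{1/4}=\frac14$;
\item[(3)] $r/e\le|\eta|\le r$, in which $f=0$, so that there are no bad times.
\end{enumerate}
If phase (2) occurs and the visit is completed, phase (3) lasts exactly time $1$.

\emph{Phase (1) of a visit beginning at a positive time.} It starts with $|x|=r>\kappa$. In phase (1), $x'=\phi(x)-x$, which vanishes at $\pm\kappa$, so $|x|\ge\kappa>1.1\epsilon_0$ throughout. Then $Pf=\phi'(x)\le0$, and there is no bad time.

\emph{Phase (1) of the initial visit.} Suppose the orbit starts in phase (1). If $|x|\ge\kappa$ at time $0$, there is again no bad time in phase (1). Otherwise we use that $p$ lies in $N$, that is, $x^2+\eta^2\ge\epsilon^2$ at time $0$. Either $|\eta|\ge\epsilon/\sqrt2$ at time $0$, and phase (1) lasts at most $\log(\sqrt2c/\epsilon)$. Or $\epsilon/\sqrt2\le|x|<\kappa$ at time $0$. In the second case $|x|$ is nondecreasing in phase (1), bad times require $|x|<1.1\epsilon_0$, and $|x|'=\phi(|x|)-|x|$ is bounded below by a positive constant for $|x|\in[\epsilon/\sqrt2,1.1\epsilon_0]\subset(0,\kappa)$.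 So in all cases the bad time in phase (1) is at most a constant $C_1$ independent of $p$.

\emph{Phase (2).} Let $n$ be the number of visits having a bad time in phase (2) during $[0,t]$. All but the last are completed before time $t$, hence contain a phase (3) of length $1$ inside $[0,t]$. So $n\le t+1$, and the bad time in phases (2) is at most $\frac{t+1}4$.

Altogether the bad time $b$ in $[0,t]$ satisfies $b\le C_1+\frac{t+1}4$. The integrand is at most $1$ at bad times and at most $-\frac12$ otherwise, so
\[
\int_0^t(Pf-1)(\psi^\nu p)\,d\nu\le b-\tfrac12(t-b)=-\tfrac t2+\tfrac32b\le-\tfrac t8+C.\qedhere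
\]
\end{proof}

\subsection{The two cocycles on $N$}
\emph{Base.} We have $[Y,P]=[H,P]+[fP,P]=(1-Pf)P$. For any vector field $Z$, $\frac{d}{dt}\big(D\psi^{-t}Z_{\psi^tp}\big)=D\psi^{-t}[Y,Z]_{\psi^tp}$, so
\[
D\psi^tP_p=\exp\Big(\int_0^t(Pf-1)(\psi^\nu p)\,d\nu\Big)P_{\psi^tp}.
\]
In particular the plane field $\langle Y,P\rangle=\langle H,P\rangle$ is invariant. Modulo this plane field, $[Y,Q]=-Q+2fH-(Qf)P\equiv-Q$, so $D\psi^tQ\equiv e^tQ$. Hence
\begin{equation}\label{eq:Sbase}
S:=\langle H,P\rangle/\mathbb RY\subset TN/\mathbb RY
\end{equation}
is invariant and, by Lemma~\ref{lem:rate}, contracted at rate $\frac18$; the quotient is expanded. This is hypothesis (i) of Lemma~\ref{lem:glue}.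

\emph{Fiber.} Let $\Gamma$ act diagonally by left multiplication, and put
\[
E_0=\Gamma\backslash\big(G\times M_2(\mathbb R)/\mathcal O\big),\qquad V_0=\Gamma\backslash\big(G\times M_2(\mathbb R)\big).
\]
These are flat bundles over $M_0$ with fibers $\mathbb T^4$ and $\mathbb R^4$. Flat transport along $\psi^t$ keeps $v\in M_2(\mathbb R)$ constant. The coordinate $w=g^{-1}v$ is $\Gamma$-invariant and trivializes $V_0$ globally. Since $g'=g(H+fP)$ along the flow, $w'=-(H+fP)w$; in rows,
\[
w_1'=-\tfrac12w_1-fw_2,\qquad w_2'=\tfrac12w_2 .
\]
So the rank-two bundle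
\begin{equation}\label{eq:Sfiber}
S^V:=\{w_2=0\}\subset V_0
\end{equation}
is invariant and contracted by $e^{-t/2}$, and $V_0/S^V$ is expanded by $e^{t/2}$. Again hypothesis (i) of Lemma~\ref{lem:glue} holds.

\subsection{Boundary data}
On $T_0$ we use the coordinates $\theta\in\mathbb R/2\pi\mathbb Z$ and $t\in\mathbb R/\ell\mathbb Z$, with $x=\epsilon\cos\theta$ and $\eta=\epsilon\sin\theta$.

\emph{Base.} By \eqref{eq:HP}, $\langle H,P\rangle=\ker(d\eta-\eta\,dt)$ in $\mathcal B$. As $Y$ is transverse to $T_0$, there is an isomorphism $TN|_{T_0}/\mathbb RY\cong T(T_0)$, under which $S$ becomes $\langle H,P\rangle\cap T(T_0)$. Restricting $d\eta-\eta\,dt$ to $T_0$ and dividing by $\epsilon$, we get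
\begin{equation}\label{eq:omega}
S=\ker\omega,\qquad \omega=\cos\theta\,d\theta-\sin\theta\,dt .
\end{equation}

\emph{Fiber.} Over $\mathcal B$ the bundle $E_0$ is $\{(x,\eta,t,v\bmod\mathcal O):t\in\mathbb R\}/(t,v)\sim(t+\ell,a_\ell v)$. A vector of $S^V$ at $g=a_te^{\eta Q}e^{xP}$ is $v=g\binom{z}{0}$ with a row $z\in\mathbb R^2$, and the first column of $g$ is $e^{t/2}(1,e^{-t}\eta)^{\mathsf T}$. Hence
\begin{equation}\label{eq:y}
S^V_{(\theta,t)}=\Big\{\binom{z}{y\,z}:z\in\mathbb R^2\Big\},\qquad y=\epsilon e^{-t}\sin\theta .
\end{equation}
(Here $t\in\mathbb R$; the description is compatible with the identification by $a_\ell$, which multiplies $y$ by $e^{-\ell}$.)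

\section{The gluing and the proof of Theorem~\ref{thm:A}}\label{sec:gluing}

\subsection{Construction}
Let $N_1,N_2$ be two copies of $N$, with the vector field $X=Y$ on $N_1$ and $X=-Y$ on $N_2$, and with boundaries $T_1,T_2$. Glue them by
\[
\mathcal G:T_1\to T_2,\qquad(\theta,t)\mapsto(\theta+\tfrac\pi2,t),
\]
and glue $E_0|_{N_1}$ to $E_0|_{N_2}$ over $\mathcal G$ by
\[
(\theta,t,v)\mapsto(\theta+\tfrac\pi2,t,Rv).
\]
The latter is well defined because $R$ preserves $\mathcal O$ and commutes with $a_\ell$. It is locally constant in the flat coordinates, hence flat.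

The field $X$ leaves $N_2$ through $T_2$ and enters $N_1$ through $T_1$, transversally. Its flow gives collars $T_1\times[0,\delta)\subset N_1$ and $T_2\times(-\delta,0]\subset N_2$ in which $X=\partial_\sigma$, where $\sigma$ is the second coordinate. With these collars $M=N_1\cup_{\mathcal G}N_2$ is a smooth closed connected $3$-manifold on which $X$ is smooth and nonvanishing. Trivializing the torus bundles along the collars by flat transport in the $\sigma$-direction, we obtain a smooth flat bundle $\pi:E\to M$ with fiber $\mathbb T^4$. Its structure group lies in $GL(4,\mathbb Z)$, since both $\Gamma$ and $R$ act on $\mathcal O\cong\mathbb Z^4$.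

Let $\varphi^t$ be the flow of $X$ and $\Phi^t$ the flow of its flat-horizontal lift to $E$. In local flat coordinates $\Phi^t(p,v)=(\varphi^tp,v)$, so $\Phi^t$ fibers over $\varphi^t$ and is fiberwise affine. Let $V\to M$ be the associated flat $\mathbb R^4$-bundle. Then $VE=\pi^*V$, and $D\Phi^t|_{VE}$ is the pullback of the flat transport on $V$ along $\varphi^t$. Let $T\subset M$ be the common boundary of $N_1$ and $N_2$; we are in the setting of Section~\ref{sec:gluelemma}.

\subsection{The base}
\emph{The flow $\varphi^t$ is Anosov.} Apply Lemma~\ref{lem:glue} to $\mathcal W=TM/\mathbb RX$, with $S$ on $N_1$ given by \eqref{eq:Sbase} and $U$ the copy of $S$ on $N_2$. Backward time on $N_2$ is $\psi$-time, so (ii) holds. For (iii), in the coordinates of $T_1$ we have $S=\ker\omega$ and $U=\ker\mathcal G^*\omega=\ker(-\sin\theta\,d\theta-\cos\theta\,dt)$ by \eqref{eq:omega}, and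
\[
(\cos\theta\,d\theta-\sin\theta\,dt)\wedge(-\sin\theta\,d\theta-\cos\theta\,dt)=-(\cos^2\theta+\sin^2\theta)\,d\theta\wedge dt\ne0 .
\]
So $TM/\mathbb RX$ has a hyperbolic splitting into line bundles. By Proposition~\ref{prop:mod}, $\varphi^t$ is Anosov with one-dimensional stable and unstable bundles.

\emph{The flow $\varphi^t$ is not transitive.} Each orbit meets $T$ at most once, so it meets the open flow box $T\times(-\delta,\delta)$ in at most one segment $\{q\}\times(-\delta,\delta)$. No orbit is dense.

\subsection{The fibers}
Apply Lemma~\ref{lem:glue} to $V$ and flat transport, with $S=S^V$ on $N_1$ as in \eqref{eq:Sfiber} and $U$ the copy of $S^V$ on $N_2$. As for the base, (i) and (ii) hold, and only (iii) remains to be checked. At $(\theta,t)\in T_1$ the image of $S$ in the fiber over $\mathcal G(\theta,t)$ is, by \eqref{eq:R} and \eqref{eq:y}, the first of the two planes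
\[
\Big\{\binom{zA_1}{y\,zA_2}:z\in\mathbb R^2\Big\},\qquad \Big\{\binom{z'}{y'z'}:z'\in\mathbb R^2\Big\},
\]
while the second is $U$, with $y=\epsilon e^{-t}\sin\theta$ and $y'=\epsilon e^{-t}\sin(\theta+\frac\pi2)=\epsilon e^{-t}\cos\theta$. A common vector has $z'=zA_1$ and $yzA_2=y'zA_1$, that is, $z(yJ-y')=0$ with $J$ from \eqref{eq:J}. Since
\[
(yJ-y')(yJ+y')=y^2J^2-y'^2=-(y^2+y'^2)=-\epsilon^2e^{-2t}\ne0,
\]
we get $z=0$. The ranks add up to $4$, so (iii) holds, and $V=V^s\oplus V^u$ is a hyperbolic splitting with ranks $2,2$. Pulled back to $VE$, it shows that $\Phi^t$ is fiberwise Anosov.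

\begin{remark}
In this gluing the twist cannot be omitted. With $R=\mathrm{id}$ the two planes coincide where $y=y'$, for example at $\theta=\frac\pi4$. A nonzero vector there decays under flat transport in both time directions, which is impossible for a hyperbolic cocycle.
\end{remark}

\subsection{Conclusion}
\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:total}, $\Phi^t$ is Anosov on $E$ with $s=u=1+2=3$. For general $m$ replace $E$ by the $m$-fold fiber product $E\times_M\dots\times_ME$, a flat $\mathbb T^{4m}$-bundle with structure group in $GL(4m,\mathbb Z)$, and $\Phi^t$ by $\Phi^t\times_M\dots\times_M\Phi^t$. The vertical splitting is the pullback of $(V^s)^{\oplus m}\oplus(V^u)^{\oplus m}$, and the same proposition gives $s=u=1+2m$. The base flow does not depend on $m$.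
\end{proof}

\section{Torus fibers of dimension two: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Reduction to a flat cocycle}
Let $\Phi^t$ be a smooth fiberwise affine Anosov flow on an affine $\mathbb T^d$-bundle $\pi:E\to M$ over $\varphi^t$. Let $V\to M$ be the flat bundle with fibers $H_1(\pi^{-1}(x);\mathbb R)$ and holonomy $\rho:\pi_1(M)\to GL(d,\mathbb Z)$.

\begin{proposition}\label{prop:flat}
Flat transport of $V$ along $\varphi^t$ has a hyperbolic splitting $V=V^s\oplus V^u$ whose pullback to $E$ is the vertical splitting of $\Phi^t$. Neither $V^s$ nor $V^u$ is zero. In particular $d\ge2$, and both are line bundles if $d=2$.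
\end{proposition}

\begin{proof}
By continuity in $t$, $\Phi^t$ acts on $H_1$ of the fibers by flat transport. The tangent spaces of an affine torus are canonically its $H_1(\,\cdot\,;\mathbb R)$, and the derivative of an affine map is its action on $H_1$. So $VE=\pi^*V$, and $D\Phi^t|_{VE}$ is the pullback of flat transport. Measure vertical vectors by a norm pulled back from $V$. Vectors of $V^s$ are those that decay in forward time, and vectors of $V^u$ those that decay in backward time. Both conditions depend only on the base point in $M$ and the vector in $V$. So the splitting descends to $V$, and it stays continuous because $\pi$ has local sections.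

Since $\rho$ takes values in matrices of determinant $\pm1$, flat transport preserves a density on $V$. As $M$ is compact, flat transport changes volumes measured with a norm on $V$ by bounded factors only. If $V^s$ or $V^u$ were zero, volumes would grow or shrink exponentially.
\end{proof}

This proves Theorem~\ref{thm:B}(a). In (b) the special feature of $d=2$ is that $GL(2,\mathbb Z)$ is virtually free, so that a growing product of matrices is a path going to infinity in a tree. The ends of a tree form a totally disconnected space, while the universal cover of $M$ is connected. So all lifted orbits go to the same end, and the Busemann function of that end measures their progress.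

\subsection{The cross section}
From now on let $d=2$.

\medskip\noindent\emph{Step 1: a free group.} Let $\Lambda$ be the kernel of $GL(2,\mathbb Z)\to GL(2,\mathbb Z/3)$, a subgroup of finite index. It lies in $SL(2,\mathbb Z)$, because its elements have determinant $\equiv1$ modulo $3$. If $A=1+3A'\in\Lambda$, then $1=\det A=1+3\operatorname{tr}A'+9\det A'$, so $3\mid\operatorname{tr}A'$ and $\operatorname{tr}A\equiv2\pmod 9$. An element $A\ne1$ of finite order in $SL(2,\mathbb Z)$ has trace in $\{-2,-1,0,1\}$. So $\Lambda$ is torsion-free and does not contain $-1$. Hence $\Lambda$ embeds in $PSL(2,\mathbb Z)\cong\mathbb Z/2*\mathbb Z/3$, and by Kurosh's theorem it is free. Its rank is finite because its index is.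

Let $M'$ be the finite cover of $M$ with group $\rho^{-1}(\Lambda)$; lift the flow and $V$ to $M'$, keeping the notation. Let $\widetilde M$ be the universal cover, let $\mathcal T$ be the Cayley tree of $\Lambda$ for a free basis, with vertex $o$ corresponding to $1$ and metric $d(\cdot,\cdot)$, and let $|g|=d(o,go)$ be the word length. There is a continuous $\rho$-equivariant map $\zeta:\widetilde M\to\mathcal T$, since $\pi_1(M')$ acts freely on $\widetilde M$ and $\mathcal T$ is contractible.

\medskip\noindent\emph{Step 2: orbits move at linear speed in the tree.} For $x\in\widetilde M$ write $c_x(t)=\zeta(\varphi^tx)$. We claim that there are $a,b>0$, independent of $x$, with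
\begin{equation}\label{eq:qg}
d(c_x(r),c_x(t))\ge a|t-r|-b\qquad\text{for all }r,t\in\mathbb R .
\end{equation}
Let $B\subset\widetilde M$ be compact with $\pi_1(M')B=\widetilde M$, and choose $\gamma_t\in\pi_1(M')$ with $\varphi^tx\in\gamma_tB$. Trivialize the lift of $V$ to $\widetilde M$ flatly. A $\pi_1(M')$-invariant norm at $\varphi^tx$ is uniformly comparable to $v\mapsto|\rho(\gamma_t)^{-1}v|$. Let $v\ne0$ be a flat vector along the orbit that lies in $V^u$, and let $t\ge r$. Expansion gives $|\rho(\gamma_t)^{-1}v|\ge c'e^{\lambda(t-r)}|\rho(\gamma_r)^{-1}v|$ with a uniform $c'>0$, hence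
\[
\|\rho(\gamma_t^{-1}\gamma_r)\|\ge c'e^{\lambda(t-r)} .
\]
For some $k>1$ we have $\|g\|\le k^{|g|}$ on $\Lambda$. Also $d(\rho(\gamma_t)o,\rho(\gamma_r)o)=|\rho(\gamma_t^{-1}\gamma_r)|$, and $d(c_x(t),\rho(\gamma_t)o)=d(\zeta(\gamma_t^{-1}\varphi^tx),o)$ is bounded because $\zeta(B)$ is. This proves \eqref{eq:qg}.

\medskip\noindent\emph{Step 3: all orbits converge to one end.} We recall the facts about trees that we use. A continuous path from $p$ to $q$ in $\mathcal T$ contains the geodesic $[p,q]$. The Gromov product $(p|q)_z$ is the distance from $z$ to $[p,q]$. It extends to ends and satisfies $(p|q)_z\ge\min\{(p|p')_z,(p'|q)_z\}$. The sets $\{\xi':(\xi|\xi')_z\ge n\}$ form a neighborhood basis of $\xi$ in the space of ends $\partial\mathcal T$, which is totally disconnected.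

Let $t\ge r\ge0$. The point of $[c_x(r),c_x(t)]$ closest to $c_x(0)$ lies on the path $c_x|_{[r,t]}$, so by \eqref{eq:qg}
\[
(c_x(r)|c_x(t))_{c_x(0)}\ge ar-b .
\]
Hence $c_x(t)$ converges for $t\to\infty$ to an end $e^+(x)$, and $(c_x(r)|e^+(x))_{c_x(0)}\ge ar-b$.

The map $e^+$ is continuous. Given $r$, for $x'$ close to $x$ we have $d(c_x(0),c_{x'}(0))\le1$ and $d(c_x(r),c_{x'}(r))\le1$. Since $d(c_x(0),c_x(r))\ge ar-b$, it follows that $(c_x(r)|c_{x'}(r))_{c_x(0)}\ge ar-b-1$. Moving the base point by at most $1$ gives $(c_{x'}(r)|e^+(x'))_{c_x(0)}\ge ar-b-1$. By the ultrametric inequality $(e^+(x)|e^+(x'))_{c_x(0)}\ge ar-b-1$.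

As $\widetilde M$ is connected and $\partial\mathcal T$ totally disconnected, $e^+$ is a constant $\xi$. Since $e^+(\gamma x)=\rho(\gamma)e^+(x)$, the group $\rho(\pi_1(M'))$ fixes $\xi$.

\medskip\noindent\emph{Step 4: the Busemann function grows along orbits.} Let
\[
\beta(p)=\lim_{q\to\xi}\big(d(o,q)-d(p,q)\big),\qquad p\in\mathcal T ;
\]
the expression is constant for $q$ near $\xi$. If $z$ is any common point of the rays from $p$ and $q$ to $\xi$, then $\beta(q)-\beta(p)=d(p,z)-d(q,z)$. If $g\in\Lambda$ fixes $\xi$, then
\[
\beta(gp)-\beta(go)=\lim_{q\to\xi}\big(d(o,g^{-1}q)-d(p,g^{-1}q)\big)=\beta(p).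
\]
So $\beta(gp)=\beta(p)+\beta(go)$, and $g\mapsto\beta(go)\in\mathbb Z$ is a homomorphism on the stabilizer of $\xi$. Consequently $h_0=\beta\circ\zeta:\widetilde M\to\mathbb R$ is continuous and satisfies
\[
h_0(\gamma x)=h_0(x)+\alpha(\gamma),\qquad \alpha:\pi_1(M')\to\mathbb Z,\quad\alpha(\gamma)=\beta(\rho(\gamma)o),
\]
with $\alpha$ a homomorphism.

Let $t\ge r$ and $c=c_x$. Let $z$ be the point where the ray from $c(t)$ to $\xi$ first meets the ray from $c(r)$ to $\xi$. Then $z\in[c(r),c(t)]$, so $z=c(r')$ for some $r'\in[r,t]$. Also, for large $t''$ the geodesic $[c(t),c(t'')]$ agrees with the ray from $c(t)$ to $\xi$ up to and beyond $z$, so $z=c(t')$ for some $t'\ge t$. By \eqref{eq:qg}, $0=d(c(r'),c(t'))\ge a(t'-r')-b$, hence $t-r'\le t'-r'\le b/a$. Therefore $d(z,c(t))\le D_0$, where $D_0$ is the supremum of $d(\zeta(y),\zeta(\varphi^\tau y))$ over $y\in\widetilde M$ and $0\le\tau\le b/a$; it is finite by equivariance and compactness. We obtain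
\[
h_0(\varphi^tx)-h_0(\varphi^rx)=d(c(r),z)-d(c(t),z)=d(c(r),c(t))-2d(c(t),z)\ge a(t-r)-b-2D_0 .
\]
In particular $\alpha\ne0$; otherwise $h_0$ would descend to the compact manifold $M'$ and be bounded. Let $\alpha(\pi_1(M'))=n_0\mathbb Z$ with $n_0\ge1$.

\medskip\noindent\emph{Step 5: a cross section.} Let $h:\widetilde M\to\mathbb R$ be smooth with $h(\gamma x)=h(x)+\alpha(\gamma)$, for instance a primitive of the lift of a closed $1$-form representing $\alpha$. Then $h-h_0$ descends to $M'$ and is bounded. So there is $b'$ with $h(\varphi^tx)-h(x)\ge at-b'$ for all $x$ and $t\ge0$. To turn this coarse growth into strict growth we average: put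
\[
h_\tau(x)=\frac1{n_0\tau}\int_0^\tau h(\varphi^rx)\,dr,\qquad Xh_\tau(x)=\frac{h(\varphi^\tau x)-h(x)}{n_0\tau}\ge\frac1{n_0}\Big(a-\frac{b'}\tau\Big)>0
\]
for $\tau$ large. Since $h_\tau(\gamma x)=h_\tau(x)+\alpha(\gamma)/n_0$, the function $h_\tau$ descends to a smooth submersion $M'\to\mathbb R/\mathbb Z$ that increases along orbits with speed bounded above and below by positive constants. It is a fiber bundle, and its fibers are connected because $\alpha/n_0$ is onto $\mathbb Z=\pi_1(\mathbb R/\mathbb Z)$. A fiber $\Sigma$ is a global cross section, with return times bounded above and below by positive constants. The return map $\mathfrak f:\Sigma\to\Sigma$ is an Anosov diffeomorphism: under $T\Sigma\cong TM'|_\Sigma/\mathbb RX\cong (E^s\oplus E^u)|_\Sigma$, its derivative is the derivative of the lifted flow, modulo $X$, at the return time. This proves the first statement of Theorem~\ref{thm:B}(b).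

\medskip\noindent\emph{Step 6: the equivalence.} If $\varphi^t$ is non-transitive, so is its lift to $M'$, since the image of a dense orbit is dense. Then $\mathfrak f$ is non-transitive, since the flow orbit through a dense orbit of $\mathfrak f$ is dense. Conversely, let $\mathfrak f:\Sigma\to\Sigma$ be a non-transitive Anosov diffeomorphism, and let $A\in SL(2,\mathbb Z)$ be hyperbolic. The suspension of $\mathfrak f\times A$ on $\Sigma\times\mathbb T^2$ is a fiberwise affine Anosov flow with $d=2$ over the suspension of $\mathfrak f$. A dense orbit of the latter would meet $\Sigma$ in a dense orbit of $\mathfrak f$, so it is non-transitive. This completes the proof of (b).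

\subsection{The case $s=u=2$}\label{sec:conseq}
Let $\varphi^t$ be non-transitive, with stable and unstable dimensions $s_0,u_0$. Then $s_0,u_0\ge1$. Indeed, if exactly one of them is $0$, then for large $t$ the diffeomorphism $\varphi^t$ expands volume everywhere or contracts it everywhere, which is impossible on a closed manifold. If both are $0$, then $M$ is a circle and the flow is transitive. By Proposition~\ref{prop:flat}, $\dim V^s,\dim V^u\ge1$. So Proposition~\ref{prop:total} gives
\[
s=s_0+\dim V^s\ge2,\qquad u=u_0+\dim V^u\ge2 .
\]

Suppose $s=u=2$. Then $s_0=u_0=1$, so $\dim M=3$, and $d=2$. By (b), the lift of $\varphi^t$ to a finite cover is, up to time change, the suspension of an Anosov diffeomorphism of a closed connected surface. Such a diffeomorphism has codimension one. By the theorems of Franks and Newhouse (1970) it is topologically conjugate to a hyperbolic linear automorphism of $\mathbb T^2$, and hence transitive. So the lifted flow is transitive, and therefore so is $\varphi^t$, a contradiction. This proves (c) and completes the proof of Theorem~\ref{thm:B}. \qed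

\begin{thebibliography}{9}
\bibitem{BBGH} \emph{Anomalous Anosov Flows Revisited}, \texttt{https://people.math.osu.edu/gogolyev.1/index\_files/BBGH.pdf}.
\end{thebibliography}

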